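\title{Elementary duality of Ziegler spectra need not come from a homeomorphism}

\begin{abstract}
Elementary duality gives an isomorphism $D$ between the lattices of open sets of the right and the left Ziegler spectrum of a ring. We show that $D$ need not be induced by a homeomorphism, even after topologically indistinguishable points are identified. For every field $K$ we construct a directed union $R$ of finite-dimensional semisimple $K$-algebras that has a faithful uniform left module and no faithful uniform right module. The left spectrum of $R$ has a dense point and the right spectrum has none. For von Neumann regular rings we determine exactly when $D$ comes from a homeomorphism of the quotient spaces, and we show that it does so for every countable regular ring.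
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Rings have an identity and modules are unital. Let $R$ be a ring. A \emph{right pp-$n$-formula} is a formula
\[
\varphi(\bar x):\quad \exists\bar y\;(\bar x,\bar y)\begin{pmatrix}H'\\ H''\end{pmatrix}=0 ,
\]
where $\bar x$ is an $n$-tuple and $\bar y$ an $l$-tuple of variables, and $H'$, $H''$ are matrices over $R$ of sizes $n\times m$ and $l\times m$. In a right module $M$ it defines the subgroup $\varphi(M)\subseteq M^n$ of those $\bar x$ for which the linear system has a solution $\bar y$. A \emph{left pp-$n$-formula} $\exists\bar y\,(H'\ H'')\binom{\bar x}{\bar y}=0$, with $H'$ of size $m\times n$ and $H''$ of size $m\times l$, is read in left modules in the same way. Two formulae are equivalent if they define the same subgroup in every module, and equivalence classes are ordered by inclusion of these subgroups.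

An embedding $M\subseteq M'$ is \emph{pure} if $\varphi(M)=\varphi(M')\cap M^n$ for all pp-$n$-formulae $\varphi$ and all $n$, and $M$ is \emph{pure-injective} if every pure embedding of $M$ into a module splits. The \emph{right Ziegler spectrum} $\mathrm{Zg}_R$ is the set of isomorphism classes of indecomposable pure-injective right $R$-modules, with the topology that has as a basis the sets
\[
\left(\frac{\varphi}{\psi}\right)=\{N\in\mathrm{Zg}_R:\varphi(N)\not\subseteq\psi(N)\},
\]
where $\varphi,\psi$ range over the right pp-$1$-formulae. The left spectrum ${}_R\mathrm{Zg}$ is defined in the same way from left modules. A basic open set thus collects the points at which one solvability condition fails to imply another.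

Prest's \emph{elementary duality} connects the two sides. Let $I$ be the $n\times n$ identity matrix and $\bar z$ an $m$-tuple of variables. For $\varphi$ a right, respectively left, pp-$n$-formula as above, $D\varphi$ is the left, respectively right, pp-$n$-formula
\[
\exists\bar z\begin{pmatrix}I&H'\\0&H''\end{pmatrix}\binom{\bar x}{\bar z}=0,
\qquad\text{respectively}\qquad
\exists\bar z\;(\bar x,\bar z)\begin{pmatrix}I&0\\H'&H''\end{pmatrix}=0 .
\]
In the simplest cases $D$ exchanges annihilation and divisibility. The dual of $xr=0$ is $\exists z\,(x+rz=0)$, which defines $rM$; the dual of $\exists y\,(x-yr=0)$ is $\exists z\,(x+z=0,\ {-rz}=0)$, which says $rx=0$. It is known (Prest) that $D$ induces an anti-isomorphism between the lattices of right and of left pp-$n$-formulae, and (Herzog) that the assignment $(\varphi/\psi)\mapsto(D\psi/D\varphi)$ extends to an isomorphism, again written $D$, from the lattice of open subsets of $\mathrm{Zg}_R$ onto the lattice of open subsets of ${}_R\mathrm{Zg}$.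

We say that $D$ \emph{comes from a homeomorphism} if there is a homeomorphism $\Phi:\mathrm{Zg}_R\to{}_R\mathrm{Zg}$ with $D(U)=\Phi(U)$ for all open $U$. Two points of a space are \emph{indistinguishable} if they lie in the same open sets. Identifying them gives the \emph{$T_0$-quotient}, whose open sets correspond bijectively to those of the original space, so $D$ is also a map between the lattices of open sets of the two $T_0$-quotients. The following questions are posed in \cite{valuation}, where one reads: ``It is unknown whether this lattice isomorphism always comes from a homeomorphism or even if this map always comes from a homeomorphism between $\mathrm{Zg}_R$ and ${}_R\mathrm{Zg}$ after identifying topologically indistinguishable points in both spaces.''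
\begin{enumerate}
\item[(a)] Does $D$ come from a homeomorphism $\mathrm{Zg}_R\to{}_R\mathrm{Zg}$ for every ring $R$?
\item[(b)] Does $D$ come from a homeomorphism of the $T_0$-quotients for every ring $R$?
\end{enumerate}
A homeomorphism as in (a) descends to the $T_0$-quotients, so (b) is the weaker demand.

One expects the answer yes to (b), because a lattice of open sets nearly remembers the points. For a point $x$ of a space, $U_x$, the complement of the closure of $x$, is the largest open set that misses $x$. It is \emph{prime}: it is proper, and $U\cap U'\subseteq U_x$ forces $U\subseteq U_x$ or $U'\subseteq U_x$. The prime open sets are the complements of the irreducible closed sets, and a $T_0$-space is \emph{sober} if every prime open set has the form $U_x$. Primeness is a property of the lattice. So if both $T_0$-quotients are sober, then $D(U_x)=U_{\Phi(x)}$ defines a bijection $\Phi$, and $D$ comes from it, since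
\[
x\in U\iff U\not\subseteq U_x\iff D(U)\not\subseteq U_{\Phi(x)}\iff\Phi(x)\in D(U).
\]
Conversely, if $D$ comes from $\Phi$, then $D(U_x)=U_{\Phi(x)}$. A counterexample to (b) therefore needs a prime open set that belongs to a point on one side while its dual belongs to no point on the other. The simplest candidate is the empty set: one spectrum should have a point lying in every nonempty open set, and the other spectrum should have none.

\subsection{Results}

Throughout, ``ideal'' means two-sided ideal, ``regular'' means von Neumann regular, and we work in ZFC. A module is \emph{uniform} if it is nonzero and any two nonzero submodules have nonzero intersection.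

\begin{theorem}\label{thm:ring}
For every field $K$ there is a unital $K$-algebra $R$, a directed union of finite-dimensional semisimple $K$-subalgebras each containing $1_R$ and in particular regular, such that
\begin{enumerate}
\item[(1)] $R$ has a faithful uniform left module;
\item[(2)] $R$ has no faithful uniform right module.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $R$ be as in Theorem~\ref{thm:ring}. Some point of ${}_R\mathrm{Zg}$ lies in every nonempty open set, and no point of $\mathrm{Zg}_R$ does. Hence $\mathrm{Zg}_R$ and ${}_R\mathrm{Zg}$ are not homeomorphic, and neither are their $T_0$-quotients. The answer to both \emph{(a)} and \emph{(b)} is no. Moreover, the $T_0$-quotient of $\mathrm{Zg}_R$ is not sober.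
\end{corollary}

The opposite ring $R^{\mathrm{op}}$ gives the same failure with the sides exchanged.

For regular rings question (b) becomes a question about prime ideals. Let $\mathrm{Spec}^rR$, respectively $\mathrm{Spec}^lR$, be the set of prime ideals $P$ of $R$ such that $R/P$ has a faithful uniform right, respectively left, module. An ideal is \emph{left} or \emph{right primitive} if it is the annihilator of a simple left or right module.

\begin{theorem}\label{thm:regular}
Let $R$ be a regular ring.
\begin{enumerate}
\item[(1)] The map $N\mapsto\operatorname{ann}_R(N)$ induces a homeomorphism from the $T_0$-quotient of $\mathrm{Zg}_R$ onto $\mathrm{Spec}^rR$ with open sets $\{P:I\not\subseteq P\}$, $I$ an ideal; similarly on the left.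
\item[(2)] $D$ comes from a homeomorphism of the $T_0$-quotients if and only if $\mathrm{Spec}^rR=\mathrm{Spec}^lR$.
\item[(3)] Every left primitive and every right primitive ideal lies in $\mathrm{Spec}^rR\cap\mathrm{Spec}^lR$.
\item[(4)] Suppose that for every prime ideal $P$ there are countably many nonzero ideals of $R/P$ such that each nonzero ideal of $R/P$ contains one of them; this holds if $R$ is countable. Then $D$ comes from a homeomorphism of the $T_0$-quotients.
\end{enumerate}
\end{theorem}

By (2), the answer to (b) is yes for commutative regular rings, where left and right modules are the same. Parts (3) and (4) say what a regular counterexample has to avoid: left--right asymmetry of primitivity is of no use, and the ideals must have no countable family at the bottom. This is why the ring of Theorem~\ref{thm:ring} has a large supply of ideals, produced by a set-theoretic recursion.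

Section~\ref{sec:regular} proves Theorem~\ref{thm:regular} and derives Corollary~\ref{cor:answer} from Theorem~\ref{thm:ring}. Section~\ref{sec:idea} shows the source of the asymmetry on a single idempotent matrix. Section~\ref{sec:threads} contains the combinatorics, Section~\ref{sec:ring} the ring and its left module, and Section~\ref{sec:right} the proof that no right module does the same job.

\section{Ziegler spectra of regular rings}\label{sec:regular}

A ring $R$ is \emph{regular} if for each $a\in R$ there is $x\in R$ with $axa=a$. Then $ax$ and $xa$ are idempotents with $aR=axR$ and $Ra=Rxa$. If $a$ lies in an ideal $I$, so does $ax$; hence a nonzero ideal contains a nonzero idempotent, and $I=\sum ReR$ over the idempotents $e\in I$. Factor rings of regular rings are regular. We use two textbook facts: over a regular ring every finitely generated left or right ideal is generated by an idempotent, and the matrix rings $M_n(R)$ are regular. The second fact extends to rectangular matrices: pad $H$ with zeros to a square matrix, take a quasi-inverse of that, and let $G$ be its upper left block of the size of the transpose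 of $H$; then $HGH=H$.

In this section $R$ is regular. We write $E(M)$ for the injective hull of $M$.

\begin{lemma}\label{lem:pp}
Every pp-$n$-formula is equivalent to one without quantifiers. For every left pp-$1$-formula $\varphi$ there is an idempotent $e$ with $\varphi(M)=eM$ for all left modules $M$, and for every right pp-$1$-formula $\varphi$ there is an idempotent $e$ with $\varphi(M)=Me$ for all right modules $M$.
\end{lemma}

\begin{proof}
We treat the left formula $\exists\bar y\,(H'\bar x+H''\bar y=0)$; the right case is symmetric. Choose $G$ with $H''GH''=H''$. If $H''\bar y=-H'\bar x$, then $(1-H''G)H'\bar x=-(1-H''G)H''\bar y=0$. If $(1-H''G)H'\bar x=0$, then $\bar y=-GH'\bar x$ is a solution. So $\varphi$ is equivalent to $(1-H''G)H'\bar x=0$. For $n=1$ this reads $c_1x=\dots=c_mx=0$ with $c_i\in R$. Write $\sum_iRc_i=R(1-e)$ with $e$ idempotent. The system holds if and only if $(1-e)x=0$, that is, $x\in eM$.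
\end{proof}

For an ideal $I$ put $O_I=\{N\in\mathrm{Zg}_R:NI\neq0\}$ and $O'_I=\{M\in{}_R\mathrm{Zg}:IM\neq0\}$.

\begin{lemma}\label{lem:points}
The points of $\mathrm{Zg}_R$ are the uniform injective right modules; in particular $E(V)$ is a point for every uniform right module $V$. The open sets of $\mathrm{Zg}_R$ are the sets $O_I$, and $O_I\neq\emptyset$ for $I\neq0$. The same holds on the left, and $D(O_I)=O'_I$ for every ideal $I$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pp} every embedding is pure, so pure-injective means injective. A uniform module is indecomposable. If $N$ is injective and $A,B\subseteq N$ are nonzero with $A\cap B=0$, then $E(A)\subseteq N$ is a nonzero direct summand with $E(A)\cap B=0$, so $N$ decomposes; hence indecomposable injectives are uniform. An essential extension of a uniform module is uniform.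

If $\varphi(M)=Me$ and $\psi(M)=Me'$, then $Ne\subseteq Ne'$ if and only if $Ne(1-e')=0$. As annihilators of modules are ideals, $(\varphi/\psi)=O_{RrR}$ with $r=e(1-e')$. Every $O_{ReR}$ with $e$ idempotent occurs: take $\varphi$ to be $x(1-e)=0$ and $\psi$ to be $x=0$. Since $\bigcup_jO_{I_j}=O_{\sum_jI_j}$ and $I=\sum ReR$ over the idempotents of $I$, the open sets are exactly the $O_I$. If $I\neq0$, take an idempotent $0\neq e\in I$ and a maximal submodule $M$ of $eR$. Then $L=eR/M$ is simple and $(e+M)e=e+M\neq0$, so $E(L)\in O_I$.

For the two formulae just used, $D\varphi$ is $\exists z\,(x+(1-e)z=0)$, which defines $(1-e)M$, and $D\psi$ is $\exists z\,(x+z=0)$, which defines $M$. So $D(O_{ReR})=\{M:M\not\subseteq(1-e)M\}=\{M:eM\neq0\}=O'_{ReR}$. An isomorphism of lattices of open sets preserves all suprema, and these are unions. Hence $D(O_I)=O'_I$.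
\end{proof}

So for a regular ring both lattices of open sets are the lattice of ideals, and $D$ is the identity in this description. All that can differ is the set of points. The next lemma is the basic property of these points, and the tool by which faithful uniform modules are excluded in Section~\ref{sec:right}.

\begin{lemma}\label{lem:uI}
Let $U$ be a uniform right module and $I$ an ideal with $UI\neq0$. Then $uI\neq0$ for every $0\neq u\in U$. Consequently $\operatorname{ann}_R(U)$ is a prime ideal. The same holds on the left.
\end{lemma}

\begin{proof}
Let $x=\sum_iu_ia_i\in UI$ with $a_i\in I$, and write $\sum_iRa_i=Re$ with $e$ idempotent. Then $e\in I$ and $a_ie=a_i$, so $x=xe$. Hence $xI=0$ implies $x=0$: the submodules $UI$ and $\{u:uI=0\}$ have zero intersection, and uniformity makes the second one zero. If $UI\neq0\neq UJ$ for ideals $I,J$, then $uJ\neq0$ for any $0\neq u\in UI$, so $UIJ\neq0$.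
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer} from Theorem~\ref{thm:ring}]
By Lemma~\ref{lem:points}, a point $N$ of $\mathrm{Zg}_R$ lies in every nonempty open set if and only if $NI\neq0$ for all $I\neq0$, that is, if and only if $N$ is faithful. Such a point is a faithful uniform module, and if $V$ is a faithful uniform module, then $E(V)$ is such a point. The same holds on the left, which gives the first assertion. The existence of a point in every nonempty open set is invariant under homeomorphism, and it holds for a space if and only if it holds for the $T_0$-quotient. Finally, $\emptyset$ is a prime open set of ${}_R\mathrm{Zg}$, being $U_x$ for a dense point $x$. By $D$ it is a prime open set of $\mathrm{Zg}_R$, where it is not of the form $U_x$.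
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
(1) Let $N\in\mathrm{Zg}_R$ and $P=\operatorname{ann}_R(N)$. By Lemma~\ref{lem:uI}, $P$ is prime, and $N$ is a faithful uniform $R/P$-module, so $P\in\mathrm{Spec}^rR$. Conversely, let $P\in\mathrm{Spec}^rR$, let $V$ be a faithful uniform right $R/P$-module, and let $N$ be its injective hull over $R/P$. Then $N$ is uniform with annihilator $P$ in $R$. It is injective over $R$ by Baer's criterion. Indeed, let $A$ be a right ideal of $R$ and $\pi:A\to N$ a homomorphism. For $a=axa\in A\cap P$ we have $\pi(a)=\pi(a)xa\in NP=0$. So $\pi$ factors through $A/(A\cap P)\cong(A+P)/P$, a right ideal of $R/P$, and it extends to $R/P$ and thereby to $R$. Thus $N\mapsto\operatorname{ann}_R(N)$ maps $\mathrm{Zg}_R$ onto $\mathrm{Spec}^rR$, and $O_I$ is the preimage of $\{P:I\not\subseteq P\}$. Two points lie in the same sets $O_I$ if and only if their annihilators contain the same ideals, that is, are equal.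

(2) By (1) and Lemma~\ref{lem:points}, $D$ sends $\{P\in\mathrm{Spec}^rR:I\not\subseteq P\}$ to $\{P\in\mathrm{Spec}^lR:I\not\subseteq P\}$. If the two spectra are equal, the identity induces $D$. If a bijection $\Phi:\mathrm{Spec}^rR\to\mathrm{Spec}^lR$ induces $D$, then $I\not\subseteq P\iff I\not\subseteq\Phi(P)$ for all ideals $I$, so $\Phi(P)=P$ for all $P$, and the spectra are equal.

(3) By symmetry, and after passing to a factor ring, we may assume that $R$ has a faithful simple left module $L$, and we must show $0\in\mathrm{Spec}^lR\cap\mathrm{Spec}^rR$. A simple module is uniform, so $0$ is prime by Lemma~\ref{lem:uI} and $0\in\mathrm{Spec}^lR$. To produce a right module, fix $0\neq s\in L$ and call an idempotent $e$ \emph{large} if $es=s$. By Zorn's lemma there is a right ideal $J$ maximal among those that contain no large idempotent, and $J\neq R$ as $1$ is large.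

The module $R/J$ is uniform. Let $A_1,A_2$ be right ideals properly containing $J$, and let $e_i\in A_i$ be large. By Lemma~\ref{lem:pp}, applied to the left formula $(1-e_1)x=(1-e_2)x=0$, there is an idempotent $e$ with $eM=e_1M\cap e_2M$ for all left modules $M$. For $M=R$ this gives $e\in e_1R\cap e_2R\subseteq A_1\cap A_2$. For $M=L$ it gives $s\in eL$, so $e$ is large. Hence $A_1\cap A_2\neq J$.

The module $R/J$ is faithful. Let $I\neq0$ be an ideal. Then $Is=IRs=IL$ is a nonzero submodule of $L$, so $s=as$ for some $a\in I$. Let $e$ be an idempotent with $aR=eR$. Then $e\in I$ and $es=eas=as=s$, so $e\notin J$ and $(1+J)e\neq0$.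

(4) We show that every prime ideal is right primitive; then $\mathrm{Spec}^rR=\mathrm{Spec}^lR$ by (3), and (2) applies. Passing to $R/P$, let $R$ be prime and let $I_0,I_1,\dots$ be nonzero ideals such that every nonzero ideal contains some $I_n$. Put $e_0=1$ and suppose that the idempotent $e_n\neq0$ is chosen. Since $R$ is prime, $0\neq(Re_nR)I_n(Re_nR)\subseteq Re_nI_ne_nR$, so there is $0\neq a\in e_nI_ne_n$. If $axa=a$, then $e_{n+1}=axe_n$ lies in $e_nI_ne_n$ and satisfies $e_{n+1}a=a$; hence it is nonzero and $e_{n+1}^2=(e_{n+1}a)xe_n=e_{n+1}$. From $e_{n+1}(1-e_n)=0$ we get $1-e_n=(1-e_{n+1})(1-e_n)$. So the right ideals $(1-e_n)R$ increase, and none contains $1$ because $e_n\neq0$. Let $M$ be a maximal right ideal containing all of them. Then $e_{n+1}\in I_n\setminus M$, so no $I_n$ is contained in the ideal $\operatorname{ann}_R(R/M)\subseteq M$. This ideal is therefore zero, and $R/M$ is simple and faithful. If $R$ is countable, the ideals generated by single nonzero elements of $R/P$ form the required family.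
\end{proof}

In these terms the ring of Theorem~\ref{thm:ring} has $0\in\mathrm{Spec}^lR\setminus\mathrm{Spec}^rR$. It is a prime ring by Lemma~\ref{lem:uI}, and by part (3) it is neither left nor right primitive.

\section{An asymmetric idempotent}\label{sec:idea}

Fix a field $K$ and an infinite set $X$ of \emph{sites}; its cardinality is chosen in Section~\ref{sec:threads}. For $x\in X$ let $V_x$ be a $2$-dimensional $K$-space with basis $e_x,f_x$ and dual basis $e_x^*,f_x^*$. For finite $F\subset X$ put
\[
V_F=\bigotimes_{x\in F}V_x,\qquad e_F=\bigotimes_{x\in F}e_x,\qquad B_F=\operatorname{End}_K(V_F),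
\]
with $V_\emptyset=K$. Tensor factors are indexed by sites, so their written order is irrelevant. For $F\subseteq F'$ we regard $B_F$ as a subalgebra of $B_{F'}$ by $a\mapsto a\otimes1$; elements of $B_F$ and $B_{F'}$ commute if $F\cap F'=\emptyset$. For $v\in V_F$ and $\ell\in V_F^*$ let $|v\rangle\langle\ell|\in B_F$ be the operator $\xi\mapsto\ell(\xi)v$. Every element of $B_F$ is a sum of such operators.

\begin{definition}
A \emph{block} is a pair $b=(S_b,t_b)$ with $S_b\subset X$ finite and nonempty and $t_b\in V_{S_b}\setminus Ke_{S_b}$. As $t_b$ and $e_{S_b}$ are linearly independent, we fix once and for all $\theta_b\in V_{S_b}^*$ with $\theta_b(t_b)=\theta_b(e_{S_b})=1$, and we put $\varepsilon_b=|t_b\rangle\langle\theta_b|\in B_{S_b}$.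
\end{definition}

The operator $\varepsilon_b$ is an idempotent of rank one. With $S=S_b$, it acts on the left module $V_S$ and on the right module $V_S^*$ of $B_S$ by
\begin{equation}\label{eq:oneblock}
\varepsilon_be_S=\varepsilon_bt_b=t_b,\qquad \ell\,\varepsilon_b=\ell(t_b)\,\theta_b .
\end{equation}
Here is the asymmetry. On the left, no $\varepsilon_b$ kills the distinguished vector $e_S$. On the right, no functional is spared: if $|S|\geq2$ and $\ell\in V_S^*$, then $\ker\ell$ has dimension at least $3$, so it contains some $t\notin Ke_S$, and $\ell\varepsilon_b=0$ for $b=(S,t)$. One site is not enough for this, since $\ker f_x^*=Ke_x$.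

The algebra $B=\bigcup_FB_F$ does not feel the asymmetry. A nonzero ideal of $B$ meets some simple algebra $B_F$ nontrivially and so contains $1$; thus every simple $B$-module, left or right, is faithful and uniform. To create ideals we adjoin infinite products $\varepsilon_g=\prod_{b\in g}\varepsilon_b$, where $g$ is a countable set of blocks with disjoint supports. The following description is a guide; the precise statements are in Sections~\ref{sec:ring} and~\ref{sec:right}.

On the left we let the ring act on infinite tensors that, outside a finite set of sites, have the factor $t_b$ on the blocks $b$ of some $h$ and $e_x$ on all other sites. By \eqref{eq:oneblock}, $\varepsilon_g$ turns such a tensor into one of the same kind, with $g\cup h$ in place of $h$. Any two tensors can so be pushed into a common pattern, and this gives uniformity.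

On the right, let $y\neq0$ be an element of a module, and suppose that $y\varepsilon_b=0$ for infinitely many $b\in g$. Then $y$ is killed not only by $\varepsilon_g$ but by a whole nonzero ideal: an element of $B$ placed between $y$ and $\varepsilon_g$ involves finitely many sites, so it commutes with one of these $\varepsilon_b$. By Lemma~\ref{lem:uI} a faithful uniform module contains no such $y$.

Two difficulties remain. First, one cannot adjoin all $\varepsilon_g$. For the blocks $b=(\{x\},f_x)$ and $b'=(\{x\},e_x-f_x)$ we have $\theta_b=e_x^*+f_x^*$, so $\varepsilon_b\varepsilon_{b'}=0$. If $g$ and $g'$ consist of such blocks on the same infinitely many sites, the argument of the last paragraph gives $\varepsilon_gB\varepsilon_{g'}=0$, whereas the ring has to be prime. We need a family of sets $g$ that rarely clash and yet catch infinitely many members of every large family of blocks; this is Proposition~\ref{prop:catch}. Second, an abstract right module is not made of functionals, and $y$ need not be killed by any $\varepsilon_b$ a priori. Uniformity will supply, at each site, a weaker relation that involves further sites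 and an infinite product. Most of Section~\ref{sec:right} is spent on disentangling these relations.

\section{Threads}\label{sec:threads}

\subsection{Almost compatible threads}

Blocks $b,b'$ \emph{meet} if $S_b\cap S_{b'}\neq\emptyset$, and a block $b$ meets, or lies in, a set of sites if $S_b$ does. A \emph{thread} is a countable, possibly finite or empty, set $g$ of blocks with pairwise disjoint supports; its support is $S_g=\bigcup_{b\in g}S_b$. A finite set of sites meets only finitely many blocks of a thread. For sets of blocks, $g\subseteq^*h$ means that $g\setminus h$ is finite, and $g=^*h$ means that $g\subseteq^*h\subseteq^*g$.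

Threads $g,h$ are \emph{almost compatible} if only finitely many $b\in g\setminus h$ meet $S_h$. Such threads may share infinitely many blocks; only clashes between different blocks are restricted. The relation is reflexive. It is also symmetric: a block $b'\in h\setminus g$ that meets $S_g$ meets some $b\in g$, and $b\notin h$ because $b\neq b'$ and $h$ is a thread; there are finitely many such $b$, and each meets finitely many blocks of $h$.

A thread is \emph{admissible} over a family $\mathcal J$ of threads if it is $\subseteq^*\bigcup\mathcal J_0$ for some finite $\mathcal J_0\subseteq\mathcal J$. Finite threads are admissible over every $\mathcal J$.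

\begin{lemma}\label{lem:admissible}
If the members of $\mathcal J$ are pairwise almost compatible, then so are any two threads admissible over $\mathcal J$.
\end{lemma}

\begin{proof}
Let $g\subseteq^*\bigcup\mathcal J_0$ and $h\subseteq^*\bigcup\mathcal J_1$, and suppose that infinitely many $b\in g\setminus h$ meet $S_h$. Discard the finitely many $b\notin\bigcup\mathcal J_0$ and the finitely many $b$ that meet one of the finitely many blocks of $h\setminus\bigcup\mathcal J_1$. By the pigeonhole principle there are $w\in\mathcal J_0$, $w'\in\mathcal J_1$ and infinitely many $b\in w\cap(g\setminus h)$ each meeting some $b'\in h\cap w'$. Here $b\neq b'$ as $b\notin h$, so $b\notin w'$ as $w'$ is a thread. Thus infinitely many blocks of $w\setminus w'$ meet $S_{w'}$, a contradiction.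
\end{proof}

\subsection{The catching family}

Let $\mu_0=\max(|K|,\aleph_0)$, $\mu_{n+1}=2^{\mu_n}$ and $\lambda=\sup_n\mu_n$. A subset of $\lambda$ is determined by its traces on the $\mu_n$, so
\[
2^\lambda\leq\prod_n\mu_{n+1}\leq\lambda^{\aleph_0}\leq\lambda^\lambda=2^\lambda ,
\]
and therefore $\lambda^{\aleph_0}=2^\lambda$. Also $2^{\aleph_0}\leq\mu_1<2^\lambda$. Let $\kappa=(2^\lambda)^+$. As a successor cardinal, $\kappa$ is regular: a union of fewer than $\kappa$ sets of size less than $\kappa$ has size less than $\kappa$. Moreover $\nu^{\aleph_0}\leq(2^\lambda)^{\aleph_0}=2^\lambda<\kappa$ for every cardinal $\nu<\kappa$. From now on $X=\kappa$, the set of ordinals below $\kappa$.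

\begin{proposition}\label{prop:catch}
There is a family $\mathcal W$ of pairwise almost compatible threads with the following property.
\begin{enumerate}
\item[$(*)$] If $(\mathfrak b_k)_{k<\kappa}$ are nonempty threads admissible over $\mathcal W$ with pairwise disjoint supports, then there is $w\in\mathcal W$ with $\mathfrak b_k\subseteq w$ for infinitely many $k$.
\end{enumerate}
\end{proposition}

The case of one-block threads $\mathfrak b_k=\{b_k\}$ is the catching of blocks described in Section~\ref{sec:idea}; the general case is needed because the relations found in Section~\ref{sec:right} carry threads with them. There are $2^\kappa$ families to be caught, too many for a recursion that treats them one at a time. We use that a family of size $\kappa$ has a subfamily of size $\lambda$ that climbs to an ordinal $\delta<\kappa$ of countable cofinality. For each $\delta$ there are only $2^\lambda$ such subfamilies. Arranged as a tree $\lambda^{<\omega}$, each offers $\lambda^{\aleph_0}=2^\lambda$ branches along which to build a thread, and each thread built earlier spoils at most $2^{\aleph_0}$ of them. So the two facts needed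 about $\lambda$ are $\lambda^{\aleph_0}=2^\lambda$ and $2^{\aleph_0}<2^\lambda$. The second fails for $\lambda=\aleph_0$.

\begin{proof}
We define families $\mathcal W_\delta$ for the ordinals $\delta<\kappa$ of cofinality $\omega$ by recursion, write $\mathcal W_{<\beta}=\bigcup_{\delta<\beta}\mathcal W_\delta$, and put $\mathcal W=\mathcal W_{<\kappa}$.

\emph{Stage $\delta$.} Fix a strictly increasing sequence $(\alpha_n)_{n<\omega}$ cofinal in $\delta$. A \emph{$\delta$-array} is a family $(\mathfrak b_\eta)_{\eta\in\lambda^{<\omega}}$ of nonempty threads admissible over $\mathcal W_{<\delta}$ whose supports are pairwise disjoint, are bounded in $\delta$, and satisfy $S_{\mathfrak b_\eta}\subseteq[\alpha_n,\delta)$ for $\eta\in\lambda^n$. Since $|\delta|\leq2^\lambda$ and $|K|\leq\lambda$, at most $2^\lambda$ blocks lie in $\delta$. They form at most $(2^\lambda)^{\aleph_0}=2^\lambda$ threads and at most $(2^\lambda)^\lambda=2^\lambda$ arrays. If there is no $\delta$-array, let $\mathcal W_\delta=\emptyset$. Otherwise list the $\delta$-arrays, with repetitions, as $(\mathfrak b^\xi_\eta)_\eta$ for $\xi<2^\lambda$. By recursion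 on $\xi$ we choose a branch $\tau_\xi\in\lambda^\omega$ and put $w_\xi=\bigcup_n\mathfrak b^\xi_{\tau_\xi|n}$, subject to:
\begin{equation}\label{eq:avoid}
\text{for each }\zeta<\xi,\text{ the set }S_{w_\zeta}\text{ meets the support of }\mathfrak b^\xi_{\tau_\xi|n}\text{ for only finitely many }n.
\end{equation}
We call the threads $\mathfrak b^\xi_{\tau_\xi|n}$ the \emph{pieces} of $w_\xi$. Each $w_\xi$ is a thread with support in $\delta$.

The choice is possible. Fix $\zeta<\xi$. As $S_{w_\zeta}$ is countable and the supports in the $\xi$-th array are disjoint, the set $A_\zeta$ of nodes $\eta$ such that $S_{w_\zeta}$ meets the support of $\mathfrak b^\xi_\eta$ is countable. A branch through infinitely many nodes of $A_\zeta$ is the union of a subset of $A_\zeta$, so there are at most $2^{\aleph_0}$ such branches. In all, at most $|\xi|\cdot2^{\aleph_0}<2^\lambda=\lambda^{\aleph_0}$ branches are excluded. Let $\mathcal W_\delta=\{w_\xi:\xi<2^\lambda\}$.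

\emph{Almost compatibility.} Assume by induction that $\mathcal W_{<\delta}$ is pairwise almost compatible; we show the same for $\mathcal W_{<\delta}\cup\mathcal W_\delta$. Let $w=w_\xi\in\mathcal W_\delta$ have pieces $\mathfrak b_n$, with $S_{\mathfrak b_n}\subseteq[\alpha_n,\delta)$.

Let $w'\in\mathcal W_{\delta'}$ with $\delta'<\delta$. Since $S_{w'}\subseteq\delta'$, it meets $S_{\mathfrak b_n}$ only if $\alpha_n<\delta'$, so for finitely many $n$. Each $\mathfrak b_n$ is almost compatible with $w'$ by Lemma~\ref{lem:admissible}, applied to $\mathcal W_{<\delta}$. Hence only finitely many blocks of $w\setminus w'$ meet $S_{w'}$.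

Let $w'=w_\zeta$ with $\zeta<\xi$, with pieces $\mathfrak b'_m$; by symmetry this covers all pairs in $\mathcal W_\delta$. By \eqref{eq:avoid}, $S_{w'}$ meets $S_{\mathfrak b_n}$ for finitely many $n$. For each such $n$ the set $S_{\mathfrak b_n}$ is bounded in $\delta$, so it meets $S_{\mathfrak b'_m}\subseteq[\alpha_m,\delta)$ for finitely many $m$, and $\mathfrak b_n,\mathfrak b'_m$ are almost compatible by Lemma~\ref{lem:admissible}. A block of $w\setminus w'$ that meets $S_{w'}$ is a block of $\mathfrak b_n\setminus\mathfrak b'_m$ meeting $S_{\mathfrak b'_m}$ for one of these finitely many pairs $(n,m)$. So there are finitely many such blocks.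

\emph{Property $(*)$.} For each $k$ choose $\delta_k<\kappa$ such that $S_{\mathfrak b_k}\subseteq\delta_k$ and $\mathfrak b_k$ is admissible over $\mathcal W_{<\delta_k}$; this is possible since $S_{\mathfrak b_k}$ is countable, $\kappa$ is regular and uncountable, and admissibility involves finitely many threads. The ordinals $\min S_{\mathfrak b_k}$ are distinct, so for each $\alpha<\kappa$ at most $|\alpha|$ of them are below $\alpha$. Put $\beta_0=0$. Given $\beta_n<\kappa$, take $\lambda$ many $k$ with $\min S_{\mathfrak b_k}\geq\beta_n$, and choose $\beta_{n+1}<\kappa$ above $\beta_n$ and above all the corresponding $\delta_k$. Then $\delta=\sup_n\beta_n<\kappa$ has cofinality $\omega$. Let $(\alpha_n)$ be the sequence fixed at stage $\delta$. Each set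
\[
A_n=\{k:\min S_{\mathfrak b_k}\geq\alpha_n,\ \delta_k<\delta\}
\]
has at least $\lambda$ elements, as it contains the $k$ taken at any step $m$ with $\beta_m\geq\alpha_n$. Since $|\lambda^{<\omega}|=\lambda$, a recursion of length $\lambda$, in which fewer than $\lambda$ indices are used up at each step, gives distinct $k_\eta\in A_n$ for $\eta\in\lambda^n$, $n<\omega$. Then $(\mathfrak b_{k_\eta})_\eta$ is a $\delta$-array, say the $\xi$-th one, and $w_\xi$ contains $\mathfrak b_{k_{\tau_\xi|n}}$ for all $n$.
\end{proof}

\subsection{The semilattice of threads}

Fix $\mathcal W$ as in Proposition~\ref{prop:catch}. Let $\mathcal T$ be the set of threads $g$ with $g=^*\bigcup\mathcal W_0$ for some finite $\mathcal W_0\subseteq\mathcal W$. These are the threads whose infinite products we adjoin. The set $\mathcal T$ contains $\mathcal W$ and all finite threads. Its members are admissible over $\mathcal W$, hence pairwise almost compatible. A thread that is $=^*$ to a member of $\mathcal T$ is in $\mathcal T$, and if $g,g'\in\mathcal T$ and $g\cup g'$ is a thread, then $g\cup g'\in\mathcal T$. A subset of a member of $\mathcal T$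 is admissible over $\mathcal W$, but we do not claim that it is in $\mathcal T$.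

For a thread $g$ and a finite set $F\subset X$ put $g^F=\{b\in g:S_b\cap F=\emptyset\}$; then $g^F=^*g$. We call $F$ \emph{$g$-closed} if every block of $g$ that meets $F$ lies in $F$. Unions of two $g$-closed sets are $g$-closed. We say that $F$ \emph{separates} $g_1,\dots,g_n$ if it is closed for all $g_i$ and any two blocks of $\bigcup_ig_i^F$ are equal or disjoint: all clashes take place inside $F$.

\begin{lemma}\label{lem:separate}
Let $g_1,\dots,g_n\in\mathcal T$.
\begin{enumerate}
\item[(1)] Every finite $F_0\subset X$ is contained in a finite set that separates $g_1,\dots,g_n$.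
\item[(2)] If $F$ separates $g_1,\dots,g_n$, then $\bigcup_ig_i^F$ is a thread in $\mathcal T$, a block $b\in\bigcup_ig_i^F$ meets no block of $\bigcup_ig_i$ other than $b$, and every finite $F'\supseteq F$ that is closed for all $g_i$ separates $g_1,\dots,g_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $P$ be the set of blocks of $\bigcup_ig_i$ that meet another block of $\bigcup_ig_i$. If $b\in g_i$ meets $b'\in g_j$ and $b\neq b'$, then $b\in g_i\setminus g_j$ and $b$ meets $S_{g_j}$. So $P$ is finite by almost compatibility. Let $F_1=F_0\cup\bigcup_{b\in P}S_b$, and let $F$ be the union of $F_1$ with the supports of the finitely many blocks of $\bigcup_ig_i$ that meet $F_1$. Let $b\in\bigcup_ig_i$ meet $F$. If $b$ meets $F_1$, then $S_b\subseteq F$. Otherwise $b$ meets an added block $b'$; then $b\neq b'$, so $b\in P$ and $S_b\subseteq F_1$, which is absurd. Blocks disjoint from $F$ are not in $P$.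

(2) The first and the last claim follow from the definitions. A block $b'$ of $\bigcup_ig_i$ that meets $b$ does not lie in $F$, so it is disjoint from $F$ by closedness, and hence equal to $b$.
\end{proof}

Let $\Gamma$ be the set of $=^*$-classes $[g]$ of members of $\mathcal T$, ordered by $[g]\leq[h]\iff g\subseteq^*h$. It has least element $[\emptyset]$, and it has finite joins: $[g]\vee[h]=[g^F\cup h^F]$ for $F$ separating $g,h$, because $g^F\cup h^F=^*g\cup h$.

\section{The ring and its left module}\label{sec:ring}

\subsection{The space $N$ and the operators $\varepsilon_g$}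

Let $h\in\mathcal T$ and let $F\subseteq F'$ be $h$-closed. A block of $h$ that meets $F'\setminus F$ lies in $F'$, does not lie in $F$, and so lies in $F'\setminus F$. Hence we can define $h_{F'\setminus F}\in V_{F'\setminus F}$ as the tensor product of the $t_b$ for $b\in h$ lying in $F'\setminus F$ and the $e_x$ for $x\in F'\setminus(F\cup S_h)$. This vector is nonzero, and $h_{F''\setminus F}=h_{F'\setminus F}\otimes h_{F''\setminus F'}$. The $h$-closed sets are directed and cofinal among the finite sets. Let
\[
N_h=\varinjlim V_F
\]
be the direct limit over the $h$-closed $F$ along the injections $\xi\mapsto\xi\otimes h_{F'\setminus F}$, and let $[\xi]_F$ be the image of $\xi\in V_F$. The maps $V_F\to N_h$ are injective. One thinks of $[\xi]_F$ as the infinite tensor that is $\xi$ on $F$ and follows the pattern of $h$ outside $F$. Choose a representative $h_\gamma$ of each $\gamma\in\Gamma$, with $h_{[\emptyset]}=\emptyset$, and put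
\[
N_\gamma=N_{h_\gamma},\qquad N=\bigoplus_{\gamma\in\Gamma}N_\gamma .
\]

The algebra $B_F$ acts on $N_\gamma$ by $a[\xi]_{F'}=[a\xi]_{F'}$ for $h_\gamma$-closed $F'\supseteq F$. This is compatible with the transition maps, which tensor with vectors on sites outside $F'$, and with the inclusions among the $B_F$. Since $B_F$ is simple, we may regard it as a subalgebra of $\operatorname{End}_K(N)$.

Let $g\in\mathcal T$, $\gamma\in\Gamma$ and $\gamma'=\gamma\vee[g]$. We define a linear map $\varepsilon_g:N_\gamma\to N_{\gamma'}$. The difficulty is only that $g$, $h_\gamma$ and $h_{\gamma'}$ fit together up to finitely many exceptions, so we compute on finite sets that contain the exceptions. Call $F$ \emph{good} for $(g,\gamma)$ if it separates $g,h_\gamma,h_{\gamma'}$ and $h_{\gamma'}^F=g^F\cup h_\gamma^F$. As $h_{\gamma'}=^*g\cup h_\gamma$, a separating set that contains the finitely many blocks of the symmetric difference is good. By Lemma~\ref{lem:separate}(1), applied to all threads involved, finitely many pairs $(g,\gamma)$ have arbitrarily large common good sets, and by Lemma~\ref{lem:separate}(2) the union of two good sets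 is good. For good $F$ put
\[
\varepsilon_g[\xi]_F=[\varepsilon_{g|F}\,\xi]_F\in N_{\gamma'},\qquad\varepsilon_{g|F}=\prod_{b\in g,\ S_b\subseteq F}\varepsilon_b\in B_F .
\]

This is well defined. For good $F\subseteq F'$ we must check that
\[
\varepsilon_{g|F'}\bigl(\xi\otimes(h_\gamma)_{F'\setminus F}\bigr)=\varepsilon_{g|F}\,\xi\otimes(h_{\gamma'})_{F'\setminus F} .
\]
As $F$ is $g$-closed, $\varepsilon_{g|F'}$ is the product of $\varepsilon_{g|F}$ and the $\varepsilon_b$ for $b\in g$ lying in $F'\setminus F$. Let $b$ be such a block. If $b\in h_\gamma$, the factor of $(h_\gamma)_{F'\setminus F}$ on $S_b$ is $t_b$. If $b\notin h_\gamma$, then $S_b\cap S_{h_\gamma}=\emptyset$ by Lemma~\ref{lem:separate}(2), and the factor is $e_{S_b}$. In both cases $\varepsilon_b$ turns it into $t_b$, by \eqref{eq:oneblock}. The other factors are unchanged. The result has the factor $t_b$ for each $b\in g^F\cup h_\gamma^F=h_{\gamma'}^F$ lying in $F'$, and $e_x$ on the remaining sites of $F'\setminus F$, as required. Taking all $\gamma$ together, we get $\varepsilon_g\in\operatorname{End}_K(N)$.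

\begin{lemma}\label{lem:relations}
Let $g,g',h\in\mathcal T$ and let $F\subset X$ be finite.
\begin{enumerate}
\item[(R0)] $\varepsilon_g\neq0$.
\item[(R1)] If $g$ is finite, then $\varepsilon_g=\prod_{b\in g}\varepsilon_b\in B_{S_g}$; in particular $\varepsilon_\emptyset=1$.
\item[(R2)] If $g\cup g'$ is a thread, then $\varepsilon_g\varepsilon_{g'}=\varepsilon_{g\cup g'}$.
\item[(R3)] If $F\cap S_g=\emptyset$, then $\varepsilon_g$ commutes with $B_F$.
\item[(R4)] If $F\cap S_h=\emptyset$ and every block of $g\setminus h$ lies in $F$, then $g\setminus h$ is finite, $\varepsilon_{g\setminus h}\in B_F$, and $\varepsilon_g\,a\,\varepsilon_h=\varepsilon_{g\setminus h}\,a\,\varepsilon_h$ for all $a\in B_F$.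
\end{enumerate}
\end{lemma}

\begin{proof}
(R0) For $F'$ good for $(g,[\emptyset])$, the vector $\varepsilon_{g|F'}e_{F'}$ is a tensor product of vectors $t_b$ and $e_x$, so $\varepsilon_g[e_{F'}]_{F'}\neq0$.

(R1) Here $\gamma\vee[g]=\gamma$; evaluate on good sets containing $S_g$.

(R2) Both sides map $N_\gamma$ to $N_{\gamma\vee[g]\vee[g']}$. On a set $F'$ good for $(g',\gamma)$, $(g,\gamma\vee[g'])$ and $(g\cup g',\gamma)$ the claim is $\varepsilon_{g|F'}\varepsilon_{g'|F'}=\varepsilon_{(g\cup g')|F'}$. This holds since the $\varepsilon_b$, $b\in g\cup g'$, are idempotents on pairwise disjoint sets of sites.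

(R3) For good $F'\supseteq F$, the operator $\varepsilon_{g|F'}$ involves only sites in $S_g$.

(R4) The blocks of $g\setminus h$ are disjoint and lie in a finite set, so $g\setminus h$ is finite and $g\cap h=^*g$ is in $\mathcal T$. By (R2), $\varepsilon_g=\varepsilon_{g\setminus h}\varepsilon_{g\cap h}$ and $\varepsilon_{g\cap h}\varepsilon_h=\varepsilon_h$. By (R3), $\varepsilon_{g\cap h}$ commutes with $a$.
\end{proof}

\subsection{The ring $R$ and the ideals $I_\gamma$}

A \emph{generator} is an operator $a\varepsilon_g$ with $g\in\mathcal T$ and $a\in B_F$ for a finite set $F$ with $F\cap S_g=\emptyset$; we call $F$ a support of $a$. Let $R\subseteq\operatorname{End}_K(N)$ be the span of all generators, and for $\gamma\in\Gamma$ let $I_\gamma$ be the span of the generators $a\varepsilon_g$ with $[g]\geq\gamma$. If $F'$ is $g$-closed and contains a support of $a$, then the blocks of the finite set $g\setminus g^{F'}$ lie in $F'$, and (R1), (R2) give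
\begin{equation}\label{eq:shift}
a\varepsilon_g=a'\varepsilon_{g^{F'}},\qquad a'=a\,\varepsilon_{g\setminus g^{F'}}\in B_{F'} .
\end{equation}

\begin{proposition}\label{prop:ring}
$R$ is a unital $K$-algebra and a directed union of finite-dimensional semisimple subalgebras containing $1_R$; hence $R$ is regular. Each $I_\gamma$ is a nonzero ideal of $R$.
\end{proposition}

\begin{proof}
Let $a_1\varepsilon_{g_1},\dots,a_n\varepsilon_{g_n}$ be generators. Take $F$ separating $g_1,\dots,g_n$ and containing supports of all $a_i$. By \eqref{eq:shift}, $a_i\varepsilon_{g_i}=a_i'\varepsilon_{g_i^F}$ with $a_i'\in B_F$. Let $\mathcal H$ be the finite set of all unions of subfamilies of $\{g_1^F,\dots,g_n^F\}$, the empty union included. Its members are threads in $\mathcal T$ with support disjoint from $F$. By (R2) and (R3),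
\[
(a\varepsilon_h)(a'\varepsilon_{h'})=aa'\varepsilon_{h\cup h'}\qquad(a,a'\in B_F,\ h,h'\in\mathcal H).
\]
So a product of two generators is a generator, with thread of class $[g_i]\vee[g_j]$. It follows that $R$ is an algebra with $1=\varepsilon_\emptyset$ and that $I_\gamma$ is an ideal, which contains $\varepsilon_{h_\gamma}\neq0$.

Let $A$ be the span of the $B_F\varepsilon_h$, $h\in\mathcal H$. The $\varepsilon_h$ span a commutative algebra generated by finitely many idempotents, hence isomorphic to $K^r$ for some $r$, and it commutes with $B_F$. So $A$ is a subalgebra of $R$ containing $1$ and a quotient of $B_F\otimes_KK^r$, a finite product of matrix algebras over $K$; thus $A$ is finite-dimensional and semisimple. Every finite subset of $R$ lies in such an $A$. Applied to the union of bases of two such algebras, this shows that they form a directed family. Semisimple algebras are regular, and so is their union.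
\end{proof}

For use in Section~\ref{sec:right} we record how to prepare a generator for (R4).

\begin{lemma}\label{lem:prepare}
Let $a\varepsilon_g$ be a generator, let $g_1,\dots,g_n\in\mathcal T$ satisfy $g_i\subseteq^*g$, and let $F_0$ be finite. There are a finite $F\supseteq F_0$ and $q\in B_F$ such that $a\varepsilon_g=q\varepsilon_{g^F}$ and every block of $g_i\setminus g^F$ lies in $F$, for all $i$.
\end{lemma}

\begin{proof}
Let $F$ be $g$-closed and contain $F_0$, a support of $a$, and all blocks of the finite sets $g_i\setminus g$. Use \eqref{eq:shift}. A block of $g_i\setminus g^F$ is either outside $g$, and lies in $F$ by choice, or in $g\setminus g^F$, and lies in $F$ by closedness.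
\end{proof}

\subsection{Uniformity of $N$}

The plan is to move a given vector into one summand $N_{\bar\gamma}$ high up. Components may cancel on the way: if $\gamma\neq[\emptyset]$, then $\emptyset$ is good for $(h_\gamma,[\emptyset])$ and for $(h_\gamma,\gamma)$, and $\varepsilon_{h_\gamma}$ sends both $[1]_\emptyset\in N_{[\emptyset]}$ and $[1]_\emptyset\in N_\gamma$ to $[1]_\emptyset\in N_\gamma$, so it kills their difference. We therefore isolate a minimal component by a functional that vanishes on $t_b$ but not on $e_{S_b}$. This is the second use of the condition $t_b\notin Ke_{S_b}$.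

\begin{proposition}\label{prop:left}
$N$ is a faithful uniform left $R$-module.
\end{proposition}

\begin{proof}
$N$ is faithful because $R\subseteq\operatorname{End}_K(N)$. Let $\xi=\sum_{\gamma\in\Sigma}\xi_\gamma$ with $\Sigma\subseteq\Gamma$ finite and nonempty and $0\neq\xi_\gamma\in N_\gamma$. Let $\bar\gamma$ be an upper bound of $\Sigma$ and $\bar h=h_{\bar\gamma}$. We show $R\xi\supseteq N_{\bar\gamma}$. Two nonzero vectors admit a common $\bar\gamma$, and $N_{\bar\gamma}\neq0$, so uniformity follows.

Let $\gamma_0$ be minimal in $\Sigma$. For $\gamma\in\Sigma\setminus\{\gamma_0\}$ we have $\gamma\not\leq\gamma_0$, so $h_\gamma\setminus h_{\gamma_0}$ is infinite. Let $F$ separate $\bar h$ and the $h_\gamma$, $\gamma\in\Sigma$, and be so large that $\xi_\gamma=[v_\gamma]_F$ with $v_\gamma\in V_F$ and that $F$ contains the blocks of the finite sets $h_\gamma\setminus\bar h$; then $h_\gamma^F\subseteq\bar h^F$. For $\gamma\neq\gamma_0$ pick $b_\gamma\in h_\gamma^F\setminus h_{\gamma_0}$. Let $P\subseteq\bar h^F$ be the set of these blocks and $F'=F\cup S_P$. By Lemma~\ref{lem:separate}(2), a block of one of our threads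 that meets $S_P$ belongs to $P$. Hence $F'$ is closed for all these threads and separates them, and
\[
\xi_\gamma=\Bigl[v_\gamma\otimes\bigotimes_{b\in P}v_{\gamma,b}\Bigr]_{F'},\qquad v_{\gamma,b}=\begin{cases}t_b&\text{if }b\in h_\gamma,\\ e_{S_b}&\text{if }b\notin h_\gamma.\end{cases}
\]
For $b\in P$ choose $\chi_b\in V_{S_b}^*$ with $\chi_b(t_b)=0$ and $\chi_b(e_{S_b})=1$, and choose $\ell\in V_F^*$ with $\ell(v_{\gamma_0})=1$. For $v\in V_{F'}$ consider the generator
\[
r=\Bigl|v\Bigr\rangle\Bigl\langle\ell\otimes\bigotimes_{b\in P}\chi_b\Bigr|\;\varepsilon_{\bar h^{F'}} .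
\]
For $\gamma\in\Sigma$ we have $\gamma\vee[\bar h^{F'}]=\bar\gamma$, and $F'$ is good for $(\bar h^{F'},\gamma)$ since $h_\gamma^{F'}\subseteq\bar h^{F'}$. No block of $\bar h^{F'}$ lies in $F'$, so $\varepsilon_{\bar h^{F'}}$ sends $[v']_{F'}\in N_\gamma$ to $[v']_{F'}\in N_{\bar\gamma}$. Therefore
\[
r\xi_\gamma=\ell(v_\gamma)\prod_{b\in P}\chi_b(v_{\gamma,b})\cdot[v]_{F'}\in N_{\bar\gamma} .
\]
For $\gamma\neq\gamma_0$ the factor $\chi_{b_\gamma}(t_{b_\gamma})=0$ occurs. For $\gamma_0$ no $b\in P$ lies in $h_{\gamma_0}$, and the scalar is $1$. So $r\xi=[v]_{F'}$. Since $v$ is arbitrary and $F$ can be taken to contain any given finite set, $R\xi\supseteq N_{\bar\gamma}$.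
\end{proof}

\section{No faithful uniform right module}\label{sec:right}

Suppose that $U$ is a faithful uniform right $R$-module. By Lemma~\ref{lem:uI} and Proposition~\ref{prop:ring},
\begin{equation}\label{eq:nokill}
uI_\gamma\neq0\qquad\text{for all }0\neq u\in U\text{ and all }\gamma\in\Gamma .
\end{equation}
Fix $0\neq y\in U$. We derive a contradiction.

\subsection{The model case}

\begin{lemma}\label{lem:model}
For all but fewer than $\kappa$ many $x\in X$, both $y|e_x\rangle\langle e_x^*|$ and $y|f_x\rangle\langle e_x^*|$ are nonzero.
\end{lemma}

\begin{proof}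
Otherwise there are pairwise disjoint pairs $\{x_k,z_k\}$ of distinct sites, $k<\kappa$, and $v_k\in\{e_{x_k},f_{x_k}\}$ with $y|v_k\rangle\langle e_{x_k}^*|=0$. The pair $b_k=(\{x_k,z_k\},v_k\otimes f_{z_k})$ is a block; the factor $f_{z_k}$ keeps the vector out of $Ke_{x_k}\otimes e_{z_k}$. From
\[
\varepsilon_{b_k}=|v_k\rangle\langle e_{x_k}^*|\cdot|e_{x_k}\otimes f_{z_k}\rangle\langle\theta_{b_k}|
\]
we get $y\varepsilon_{b_k}=0$. By $(*)$ for the threads $\{b_k\}$, some $w\in\mathcal W$ contains infinitely many $b_k$. Let $a\varepsilon_g$ be a generator with $[g]\geq[w]$. As $w\setminus g$ is finite, $b_k\in g$ for some $k$. Then $\varepsilon_g=\varepsilon_{b_k}\varepsilon_g$ by (R2), and $a$ has a support disjoint from $S_g\supseteq S_{b_k}$, so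
\[
ya\varepsilon_g=ya\varepsilon_{b_k}\varepsilon_g=y\varepsilon_{b_k}a\varepsilon_g=0 .
\]
Thus $yI_{[w]}=0$, contrary to \eqref{eq:nokill}.
\end{proof}

The rest of the section repeats this argument with weaker input. Let $Z_0$ be the set of sites $x$ as in Lemma~\ref{lem:model}, so $|Z_0|=\kappa$.

\subsection{Killing}

Let $g\in\mathcal T$, let $F$ be finite with $F\cap S_g=\emptyset$, and let $v\in V_F$. We say that $y$ \emph{kills} $(v,g)$ if $y|v\rangle\langle\ell|\varepsilon_g=0$ for all $\ell\in V_F^*$. For fixed $F$ and $g$ the vectors $v$ with this property form a subspace of $V_F$. If $y$ were a functional, killing $(v,g)$ would say that it vanishes on all tensors with the factor $v$ on $F$ and $t_b$ on the blocks of $g$. The rules below express that this property passes to more special tensors. For a finite thread $d$ put $t_d=\bigotimes_{b\in d}t_b\in V_{S_d}$ and $\theta_d=\bigotimes_{b\in d}\theta_b$, so that $\varepsilon_d=|t_d\rangle\langle\theta_d|$.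

\begin{lemma}\label{lem:kill}
Let $g,F,v$ be as above.
\begin{enumerate}
\item[(K0)] If $y|v\rangle\langle\ell_0|\varepsilon_g=0$ for one nonzero $\ell_0\in V_F^*$, then $y$ kills $(v,g)$.
\item[(K1)] Let $y$ kill $(v,g)$. Let $F'$ be finite and disjoint from $F$, let $g'\in\mathcal T$ with $S_{g'}\cap(F\cup F')=\emptyset$, let every block of $g\setminus g'$ lie in $F'$, and let $v'\in V_{F'}$ have the form $t_{g\setminus g'}\otimes v''$. Then $y$ kills $(v\otimes v',g')$.
\item[(K2)] For finite $d\subseteq g$: $y$ kills $(v,g)$ if and only if $y$ kills $(v\otimes t_d,g\setminus d)$.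
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $p\in V_F$ and a functional $\ell_0\in V_F^*$ with $\ell_0(p)=1$; in (K0), $\ell_0$ is the given one.

(K0) By (R3), $|v\rangle\langle\ell|\varepsilon_g=|v\rangle\langle\ell_0|\varepsilon_g\cdot|p\rangle\langle\ell|$.

(K1) Let $\ell\in V_{F\cup F'}^*$. By (R4) with the finite set $F\cup F'$, and since $\varepsilon_{g\setminus g'}$ fixes $p\otimes v'$,
\[
|v\rangle\langle\ell_0|\varepsilon_g\cdot|p\otimes v'\rangle\langle\ell|\varepsilon_{g'}
=|v\rangle\langle\ell_0|\cdot|p\otimes v'\rangle\langle\ell|\varepsilon_{g'}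
=|v\otimes v'\rangle\langle\ell|\varepsilon_{g'} ,
\]
and $y$ annihilates the left side.

(K2) The forward direction is (K1) with $F'=S_d$ and $g'=g\setminus d$. For the converse, $|v\rangle\langle\ell|\varepsilon_g=|v\rangle\langle\ell|\varepsilon_d\varepsilon_{g\setminus d}=|v\otimes t_d\rangle\langle\ell\otimes\theta_d|\varepsilon_{g\setminus d}$.
\end{proof}

\subsection{A relation at each site}

At a site $x\in Z_0$ the element $y$ kills neither $(e_x,\emptyset)$ nor $(f_x,\emptyset)$. A functional on $V_x$ would still kill some combination $\alpha e_x-\beta f_x$ with scalars $\alpha,\beta$. Uniformity of $U$ gives a substitute, in which $\alpha,\beta$ are vectors on further sites.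

\begin{lemma}\label{lem:relation}
For each $x\in Z_0$ there are a finite set $F_x\ni x$, a thread $h_x\in\mathcal T$ with $F_x\cap S_{h_x}=\emptyset$, and $\alpha_x,\beta_x\in V_{F_x\setminus\{x\}}$ such that, with $\sigma_x=e_x\otimes\alpha_x-f_x\otimes\beta_x$,
\begin{equation}\label{eq:relation}
y\text{ kills }(\sigma_x,h_x),\qquad y\text{ does not kill }(e_x\otimes\alpha_x,h_x).
\end{equation}
In particular $\alpha_x\neq0$ and $\sigma_x\neq0$.
\end{lemma}

\begin{proof}
The elements $y_1=y|e_x\rangle\langle e_x^*|$ and $y_2=y|f_x\rangle\langle e_x^*|$ are nonzero, so $y_1r_1=y_2r_2\neq0$ for some $r_1,r_2\in R$. We bring $r_1$ and $r_2$ to the form of generators with one common thread. Write them as sums of generators $a_i\varepsilon_{g_i}$, and let $\gamma$ be the join of all $[g_i]$. By \eqref{eq:nokill} there is a generator $a\varepsilon_g$ with $[g]\geq\gamma$ and $y_1r_1a\varepsilon_g\neq0$. Apply Lemma~\ref{lem:prepare} with $F_0$ containing $x$ and supports of all $a_i$. With $F$ and $q$ as obtained and $h=g^F$, (R4) gives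
\[
a_i\varepsilon_{g_i}\cdot a\varepsilon_g=a_i\varepsilon_{g_i}\,q\,\varepsilon_h=(a_i\,\varepsilon_{g_i\setminus h}\,q)\,\varepsilon_h,\qquad a_i\,\varepsilon_{g_i\setminus h}\,q\in B_F .
\]
So $y_1q_1\varepsilon_h=y_2q_2\varepsilon_h\neq0$ for some $q_1,q_2\in B_F$. The identity of $B_F$ is a sum of operators $|p\rangle\langle\ell|$, which commute with $\varepsilon_h$. Multiplying on the right by a suitable one of them, we get $y_1q_1|p\rangle\langle\ell|\varepsilon_h=y_2q_2|p\rangle\langle\ell|\varepsilon_h\neq0$. With $\alpha=(e_x^*\otimes1)q_1p$ and $\beta=(e_x^*\otimes1)q_2p$ in $V_{F\setminus\{x\}}$ this reads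
\[
y|e_x\otimes\alpha\rangle\langle\ell|\varepsilon_h=y|f_x\otimes\beta\rangle\langle\ell|\varepsilon_h\neq0 .
\]
Here $\ell\neq0$, and (K0) gives \eqref{eq:relation}.
\end{proof}

If we had $h_x=\emptyset$ and pairwise disjoint sets $F_x$, the proof of Lemma~\ref{lem:model} would apply to blocks with vectors $\sigma_x\otimes f_z$. In general the countable sets $F_x\cup S_{h_x}$ overlap, while $(*)$ needs disjoint supports. We first make the overlap the same for all $x$, and then remove it from the killed vector.

\subsection{Making the overlap uniform}

We use the $\Delta$-system lemma \cite[Theorem II.1.6]{kunen} in this form: if $\kappa>\aleph_1$ is regular and $\nu^{\aleph_0}<\kappa$ for all $\nu<\kappa$, then every family of $\kappa$ distinct countable sets has a subfamily of size $\kappa$ in which any two distinct members have the same intersection. Our $\kappa$ satisfies the hypotheses.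

\begin{lemma}\label{lem:uniformize}
There are a set $Z\subseteq X$ of size $\kappa$, a finite set $\rho_0$, a thread $\mathfrak r$, a subspace $C\subseteq V_{\rho_0}$ with basis $c_1,\dots,c_m$, $m\geq1$, and for each $x\in Z$ a finite set $G_x\ni x$, a thread $s_x$ and vectors $\sigma_{x1},\dots,\sigma_{xm}\in V_{G_x}$, such that:
\begin{enumerate}
\item[(U1)] the sets $\rho_0$, $S_{\mathfrak r}$, $G_x$, $S_{s_x}$ $(x\in Z)$ are pairwise disjoint, and $h_x=\mathfrak r\cup s_x$ is in $\mathcal T$;
\item[(U2)] $\sigma_{x1},\dots,\sigma_{xm}$ are linearly independent, and $y$ kills $(\sigma_x,h_x)$, where $\sigma_x=\sum_j\sigma_{xj}\otimes c_j$;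
\item[(U3)] for each $x\in Z$ there are $a\in V_{G_x}$ and $c\in C$ such that $y$ does not kill $(a\otimes c,h_x)$.
\end{enumerate}
\end{lemma}

The sites are thus organized as follows; the relation at $x$ lives on the first column, which is shared, and on the column of $x$, which is private.
\[
\begin{array}{l|c|c|c|c}
&\text{root}&x&x'&\cdots\\ \hline
\text{sites of the vector}&\rho_0&G_x&G_{x'}&\cdots\\
\text{sites of the thread}&S_{\mathfrak r}&S_{s_x}&S_{s_{x'}}&\cdots
\end{array}
\]

\begin{proof}
Start with the data of Lemma~\ref{lem:relation} and put $Y_x=F_x\cup S_{h_x}$, a countable set containing $x$. A given set equals $Y_x$ only for $x$ among its countably many elements, so there are $\kappa$ distinct sets $Y_x$; keep one $x$ for each. The $\Delta$-system lemma gives $Z_1\subseteq Z_0$ of size $\kappa$ and a countable $\rho$ with $Y_x\cap Y_{x'}=\rho$ for distinct $x,x'\in Z_1$. Discarding countably many sites, we assume $Z_1\cap\rho=\emptyset$.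

\emph{The part of $h_x$ over the root.} The threads $h_x$ could cut $\rho$ into blocks in different ways. Almost compatibility prevents this, up to finitely many blocks. Fix $x_*\in Z_1$ and let $x\in Z_1\setminus\{x_*\}$. Let $d$ be the set of $b\in h_x\setminus h_{x_*}$ that meet $\rho\subseteq F_{x_*}\cup S_{h_{x_*}}$. It is finite, since finitely many blocks of $h_x$ meet $F_{x_*}$, and $h_x,h_{x_*}$ are almost compatible. Replace $h_x,F_x,\alpha_x,\beta_x$ by $h_x\setminus d$, $F_x\cup S_d$, $\alpha_x\otimes t_d$, $\beta_x\otimes t_d$. By (K2) all assertions of Lemma~\ref{lem:relation} persist, and $Y_x$ is unchanged. Now every $b\in h_x$ that meets $\rho$ is in $h_{x_*}$, so $S_b\subseteq Y_x\cap Y_{x_*}=\rho$. That is,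
\[
\mathfrak r_x=\{b\in h_x:S_b\cap\rho\neq\emptyset\}\ \subseteq\ \mathfrak r_*=\{b\in h_{x_*}:S_b\subseteq\rho\} .
\]
Let $b\in\mathfrak r_*\setminus\mathfrak r_x$. If $b$ met some $b'\in h_x$, then $b'\in\mathfrak r_x\subseteq h_{x_*}$, so $b=b'\in\mathfrak r_x$, which is false. As $S_b\subseteq\rho\subseteq F_x\cup S_{h_x}$, we get $S_b\subseteq F_x$. Hence $\mathfrak r_*\setminus\mathfrak r_x$ is finite. The countable set $\mathfrak r_*$ has countably many cofinite subsets, so $\mathfrak r_x$ has a constant value $\mathfrak r$ on a set $Z_2\subseteq Z_1\setminus\{x_*\}$ of size $\kappa$.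

For $x\in Z_2$ we have $\rho\cap S_{h_x}=S_{\mathfrak r}$, and $\rho$ is contained in the disjoint union of $F_x$ and $S_{h_x}$. So $F_x\cap\rho=\rho\setminus S_{\mathfrak r}$ is a finite set $\rho_0$ independent of $x$. Put $G_x=F_x\setminus\rho\ni x$ and $s_x=h_x\setminus\mathfrak r$. Then $Y_x\setminus\rho$ is the disjoint union of $G_x$ and $S_{s_x}$, the sets $Y_x\setminus\rho$ are pairwise disjoint, and $\rho$ is the disjoint union of $\rho_0$ and $S_{\mathfrak r}$. This is (U1).

\emph{The part of $\sigma_x$ over the root.} We have $\sigma_x\in V_{G_x}\otimes V_{\rho_0}$. Let $C_x$ be the image of the map $V_{G_x}^*\to V_{\rho_0}$, $\ell\mapsto(\ell\otimes1)\sigma_x$. Expanding $\sigma_x$ along a basis of $V_{G_x}$ shows $\sigma_x\in V_{G_x}\otimes C_x$, so $C_x\neq0$. The finite-dimensional space $V_{\rho_0}$ has at most $\mu_0<\kappa$ subspaces, so $C_x$ has a constant value $C$ on a set $Z\subseteq Z_2$ of size $\kappa$. Choose a basis $c_1,\dots,c_m$ of $C$ and write $\sigma_x=\sum_j\sigma_{xj}\otimes c_j$. The map $\ell\mapsto\sum_j\ell(\sigma_{xj})c_j$ is onto $C$, so the $\sigma_{xj}$ span a space of dimension $m$.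 This is (U2). Finally, since $x\in G_x$,
\[
e_x\otimes\alpha_x=|e_x\rangle\langle e_x^*|\,\sigma_x=\sum_ja_j\otimes c_j,\qquad a_j=|e_x\rangle\langle e_x^*|\,\sigma_{xj}\in V_{G_x} .
\]
Killed vectors form a subspace, so by \eqref{eq:relation} some $(a_j\otimes c_j,h_x)$ is not killed. This is (U3).
\end{proof}

\subsection{Splitting off the root by determinants}

The vector $\sigma_x$ entangles the private sites $G_x$ with the shared sites $\rho_0$. We want a killed vector of the form $\Delta\otimes c$ with $\Delta$ on private sites, so that $\Delta$ can serve as the vector of a block. For $m=1$ the vector $\sigma_x=\sigma_{x1}\otimes c_1$ has this form. For $m=2$ we combine two sites $x,x'$ and eliminate as in Cramer's rule: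
\begin{align*}
\sigma_x\otimes\sigma_{x'2}-\sigma_{x2}\otimes\sigma_{x'}&=(\sigma_{x1}\otimes\sigma_{x'2}-\sigma_{x2}\otimes\sigma_{x'1})\otimes c_1,\\
\sigma_{x1}\otimes\sigma_{x'}-\sigma_x\otimes\sigma_{x'1}&=(\sigma_{x1}\otimes\sigma_{x'2}-\sigma_{x2}\otimes\sigma_{x'1})\otimes c_2 .
\end{align*}
Each term on the left contains a killed vector as a tensor factor. Unlike a determinant of scalars, the bracket cannot vanish, because its two terms are linearly independent tensors.

\begin{lemma}\label{lem:det}
Let $x_1,\dots,x_m\in Z$ be distinct, $G=\bigcup_iG_{x_i}$ and $\mathfrak h=\mathfrak r\cup s_{x_1}\cup\dots\cup s_{x_m}$. Then $\mathfrak h\in\mathcal T$, $S_{\mathfrak h}\cap(\rho_0\cup G)=\emptyset$, and there is $0\neq\Delta\in V_G$ such that $y$ kills $(\Delta\otimes c,\mathfrak h)$ for all $c\in C$.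
\end{lemma}

\begin{proof}
By (U1), $\mathfrak h=\bigcup_ih_{x_i}$ is a thread, hence in $\mathcal T$, and its support is disjoint from $\rho_0\cup G$. Regard $V_G=\bigotimes_iV_{G_{x_i}}$ as the component of multidegree $(1,\dots,1)$ of the commutative ring $\bigotimes_i\operatorname{Sym}(V_{G_{x_i}})$, and let
\[
\Delta=\det(\sigma_{x_ij})_{i,j}=\sum_\pi\operatorname{sgn}(\pi)\,\sigma_{x_1\pi(1)}\otimes\dots\otimes\sigma_{x_m\pi(m)}\in V_G ,
\]
the sum over all permutations $\pi$ of $\{1,\dots,m\}$. By (U2) the tensors $\sigma_{x_1j_1}\otimes\dots\otimes\sigma_{x_mj_m}$ are linearly independent, so $\Delta\neq0$ in every characteristic. The $(i,j)$-cofactor $\Delta_{ij}$ does not involve row $i$ and lies in $V_{G\setminus G_{x_i}}$. Expansion along columns gives $\sum_i\Delta_{ij}\otimes\sigma_{x_il}=\Delta$ for $l=j$ and $0$ for $l\neq j$. Hence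
\[
\sum_i\Delta_{ij}\otimes\sigma_{x_i}=\sum_l\Bigl(\sum_i\Delta_{ij}\otimes\sigma_{x_il}\Bigr)\otimes c_l=\Delta\otimes c_j .
\]
By (U2) and (K1), applied with $F=\rho_0\cup G_{x_i}$, $F'=G\setminus G_{x_i}$ and $g=h_{x_i}\subseteq g'=\mathfrak h$, the element $y$ kills each $(\Delta_{ij}\otimes\sigma_{x_i},\mathfrak h)$. So it kills $(\Delta\otimes c_j,\mathfrak h)$ for all $j$.
\end{proof}

\subsection{The contradiction}

Compared with Lemma~\ref{lem:model}, the vector $\Delta$ is killed only under three side conditions: a factor $c\in C$ on $\rho_0$, the thread $\mathfrak r$, and the threads $s_{x_i}$. The first two are common to all choices of sites, and we build them into the module element, replacing $y$ by an element $u$ that is nonzero thanks to (U3). The third is private, and we build it into the threads to be caught. This is where $(*)$ is used for infinite threads, and where it matters that the $s_x$, which need not be in $\mathcal T$, are admissible.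

Fix $x_0\in Z$ and write $h=h_{x_0}$, $F_0=\rho_0\cup G_{x_0}$. By (U3) there are $a\in V_{G_{x_0}}$, $c\in C$ and $\ell\in V_{F_0}^*$ with
\[
u=y|a\otimes c\rangle\langle\ell|\varepsilon_h\neq0 .
\]
Choose $\kappa$ pairwise disjoint sets $\{x^k_1,\dots,x^k_m,z_k\}\subseteq Z\setminus\{x_0\}$ of $m+1$ elements, $k<\kappa$, and let $G_k,\mathfrak h_k,\Delta_k$ be given by Lemma~\ref{lem:det} for $x^k_1,\dots,x^k_m$. By (U1), $z_k\in G_{z_k}$ is not in $\rho_0\cup G_k$. The pair
\[
b_k=(G_k\cup\{z_k\},\ \Delta_k\otimes f_{z_k})
\]
is a block: its vector is nonzero and is annihilated by $e_{z_k}^*\otimes1$, which does not annihilate $e_{G_k\cup\{z_k\}}$. By (U1) the sets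
\[
\mathfrak b_k=\{b_k\}\cup s_{x^k_1}\cup\dots\cup s_{x^k_m}
\]
are threads with pairwise disjoint supports. They are admissible over $\mathcal W$ since $s_x\subseteq h_x\in\mathcal T$. By $(*)$ there is $w\in\mathcal W$ with $\mathfrak b_k\subseteq w$ for infinitely many $k$. Let $\gamma=[w]\vee[h]$. We show $uI_\gamma=0$, which contradicts \eqref{eq:nokill}.

Take a generator whose thread $g$ has $[g]\geq\gamma$. By Lemma~\ref{lem:prepare} it equals $q\varepsilon_{g'}$, where $F\supseteq F_0$ is finite, $q\in B_F$, $g'=g^F$, and the blocks of $d=h\setminus g'$ lie in $F$. Since $d\subseteq h$, we have $S_d\cap F_0=\emptyset$; put $F_1=F\setminus(F_0\cup S_d)$. By (R4),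
\[
uq\varepsilon_{g'}=y|a\otimes c\rangle\langle\ell|\,\varepsilon_dq\,\varepsilon_{g'} .
\]
The image of $\varepsilon_dq\in B_F$ lies in $t_d\otimes V_{F_0\cup F_1}$, so $\varepsilon_dq=\sum_i|t_d\otimes v_i\rangle\langle\ell_i|$ with $v_i\in V_{F_0\cup F_1}$ and $\ell_i\in V_F^*$. With $p_i=(\ell\otimes1)v_i\in V_{F_1}$ we get
\[
uq\varepsilon_{g'}=\sum_iy\,|a\otimes c\otimes t_d\otimes p_i\rangle\langle\ell_i|\,\varepsilon_{g'} .
\]
So it suffices to show that $y$ kills $(a\otimes c\otimes t_d\otimes p,\,g')$ for every $p\in V_{F_1}$.

Since $[g']=[g]\geq[w]$, the set $w\setminus g'$ is finite. It meets only finitely many of the pairwise disjoint threads $\mathfrak b_k\subseteq w$, so $\mathfrak b_k\subseteq g'$ for some $k$, which we fix. In particular $S_{b_k}\cap F=\emptyset$. Put $g''=g'\setminus\{b_k\}$. By (K2) it suffices to show that $y$ kills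
\[
\bigl((\Delta_k\otimes c)\otimes v',\ g''\bigr),\qquad v'=a\otimes t_d\otimes p\otimes f_{z_k} .
\]
By Lemma~\ref{lem:det}, $y$ kills $(\Delta_k\otimes c,\mathfrak h_k)$, where the vector lives on $\rho_0\cup G_k$. We apply (K1) with $F'=(F\setminus\rho_0)\cup\{z_k\}$ and the thread $g''$, and check its hypotheses.
\begin{itemize}
\item $F'$ is disjoint from $\rho_0\cup G_k$, since $F\cap G_k=\emptyset$ and $z_k\notin\rho_0\cup G_k$.
\item $\rho_0\cup G_k\cup F'=F\cup S_{b_k}$. This set is disjoint from $S_{g''}$, because $g''\subseteq g^F$ and $g''\cup\{b_k\}$ is a thread with $b_k\notin g''$.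
\item The blocks of $\mathfrak h_k\setminus g''$ lie in $F'$. Indeed $s_{x^k_i}\subseteq\mathfrak b_k\setminus\{b_k\}\subseteq g''$, so $\mathfrak h_k\setminus g''=\mathfrak r\setminus g''$. As $S_{b_k}\cap S_{\mathfrak r}=\emptyset$ by (U1), $b_k\notin\mathfrak r$, and $\mathfrak r\setminus g''=\mathfrak r\setminus g'\subseteq h\setminus g'=d$. The blocks of $d$ lie in $F\setminus F_0\subseteq F'$.
\item $F'$ is the disjoint union of $G_{x_0}$, $S_d$, $F_1$ and $\{z_k\}$, so $v'\in V_{F'}$; and $v'$ has the tensor factor $t_{\mathfrak h_k\setminus g''}$, because $\mathfrak h_k\setminus g''\subseteq d$.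
\end{itemize}
So (K1) applies, $uq\varepsilon_{g'}=0$, and $uI_\gamma=0$.

This contradiction shows that $R$ has no faithful uniform right module. Together with Propositions~\ref{prop:ring} and~\ref{prop:left}, it proves Theorem~\ref{thm:ring}, and with it Corollary~\ref{cor:answer}.

\begin{thebibliography}{9}

\bibitem{valuation}
\emph{Decidability for theories of modules over valuation domains},
\texttt{http://www.math.uni-konstanz.de/\%7Egregory/Decmodulesgregory.pdf}.

\bibitem{kunen}
Kunen, \emph{Set Theory}.

\end{thebibliography}
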